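
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Auslander modules, derivations and quasi-homogeneity\\ of normal surface singularities in three-space}


\begin{abstract}
Let $R=k[[X,Y,Z]]/(f)$ be a normal, non-regular local domain of dimension two over an algebraically closed field $k$ of characteristic zero. We prove that the Auslander module of $R$ is isomorphic to the bidual $D^{**}$ of the module of differentials if and only if $R$ is quasi-homogeneous, as conjectured by Martsinkovsky. A surjection $D^{**}\to\mathfrak m$ already suffices. Such a surjection is evaluation at a derivation $\delta$, and the problem is to show that $\delta$ acts non-nilpotently on $\mathfrak m/\mathfrak m^2$. This follows from an index formula that expresses a residue, formed with the first derivatives of the coefficients of $\delta$, as a sum of two lengths.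
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Throughout, $k$ is an algebraically closed field of characteristic zero, $P=k[[X,Y,Z]]$ has maximal ideal $\mathfrak m_P$, and $R=P/fP$ with $f\in\mathfrak m_P$. We assume that $(R,\mathfrak m,k)$ is a normal local domain of dimension two and that $R$ is not regular.

\subsection*{Two modules of rank two}
Let $K_R$ be the canonical module of $R$. Since $\operatorname{Ext}^1_R(\mathfrak m,K_R)\cong\operatorname{Ext}^2_R(k,K_R)\cong k$, there is up to isomorphism exactly one non-split exact sequence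
\begin{equation}\label{eq:auslander}
0\to K_R\to A\to\mathfrak m\to0 .
\end{equation}
The module $A$ is the \emph{Auslander module} of $R$; homological algebra alone produces it.

The second module comes from differential calculus. Let $D=D_k(R)$ be the universally finite module of differentials; it is generated by $dX,dY,dZ$ with the single relation $df=0$. Let $D^{**}=\operatorname{Hom}_R(\operatorname{Hom}_R(D,R),R)$ be its bidual.

The ring $R$ is called \emph{quasi-homogeneous} if it is the completion of a positively graded ring. Equivalently, $R$ has an \emph{Euler derivation}: a $k$-derivation $\Delta$ with $\Delta(X_i)=d_iX_i$ for some generators $X_1,\dots,X_n$ of $\mathfrak m$ and positive integers $d_i$. In that case the two modules are related. The derivation $\Delta$ is a linear map $D\to R$ with $dX_i\mapsto d_iX_i$, so its image is $\mathfrak m$. It extends to $D^{**}$, and the extension turns out to be the surjection of a sequence \eqref{eq:auslander}. Hence $A\cong D^{**}$ when $R$ is quasi-homogeneous. This is known; a proof is included below. Martsinkovsky's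 conjecture, stated in \cite{RIMS}, is that the two conditions are equivalent. What remains is the converse, which we prove.

\subsection*{What has to be shown}
By reflexivity, every linear map $D^{**}\to R$ is evaluation at an element of $D^*=\operatorname{Der}_k(R)$. For a derivation $\delta$ let
\[
\mathfrak c(\delta)=\{\varphi(\delta):\varphi\in\operatorname{Hom}_R(\operatorname{Der}_k(R),R)=D^{**}\}\subset R
\]
be the image of evaluation at $\delta$. We shall see in Lemma~\ref{lem:mm} that every $\delta$ maps $\mathfrak m$ into $\mathfrak m$. Hence $\delta$ acts on $\mathfrak m/\mathfrak m^2$; this action is the \emph{linear part} of $\delta$.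

If $A\cong D^{**}$, then $\mathfrak c(\delta)=\mathfrak m$ for some $\delta$, and one hopes to find an Euler derivation from $\delta$. If the values $\delta x_1,\delta x_2,\delta x_3$ on coordinates generated $\mathfrak m$, the linear part of $\delta$ would be invertible and this would be a good start. But those values are only the values on the image of $D$ in $D^{**}$, and $D^{**}$ is larger. So $\mathfrak c(\delta)$ contains $(\delta x_1,\delta x_2,\delta x_3)$, possibly strictly (Example~\ref{ex:A}), and $\mathfrak c(\delta)=\mathfrak m$ does not visibly say anything about the linear part of $\delta$. The main point is that it does.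

\begin{theorem}\label{thm:A}
The following conditions on $R$ are equivalent:
\begin{enumerate}
\item[(1)] $R$ is quasi-homogeneous;
\item[(2)] the Auslander module of $R$ is isomorphic to $D^{**}$;
\item[(3)] there is a surjective $R$-homomorphism $D^{**}\to\mathfrak m$;
\item[(4)] there is $\delta\in\operatorname{Der}_k(R)$ with $\mathfrak c(\delta)=\mathfrak m$;
\item[(5)] there is $\delta\in\operatorname{Der}_k(R)$ acting non-nilpotently on $\mathfrak m/\mathfrak m^2$.
\end{enumerate}
\end{theorem}

For coordinates $x_1,x_2,x_3$ of $P$ (a regular system of parameters) we write $f_i=\partial f/\partial x_i$, $f_{ij}=\partial^2f/\partial x_i\partial x_j$, $\nabla f=(f_1,f_2,f_3)$, $J=(f_1,f_2,f_3)R$ and $\tau=\ell(R/J)$, which is finite. Residues are recalled in Section~\ref{sec:prelim}.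

\begin{theorem}[Index formula]\label{thm:B}
Let $\delta\in\operatorname{Der}_k(R)$ with $\mathfrak c(\delta)$ $\mathfrak m$-primary. After a suitable linear change of the coordinates $x_1,x_2,x_3$ the following holds. Let $a_i\in P$ be lifts of $\delta x_i$ and let $b\in P$ be defined by $\sum a_if_i=bf$. Let $e_1,e_2$ be the trace and the sum of the principal $2\times2$ minors of $(\partial a_i/\partial x_j)$, and put
\[
\Phi=e_2-be_1+b^2 .
\]
Then $(f,a_1,a_2)$ is a system of parameters of $P$ and, in $k$,
\[
\operatorname{Res}\begin{bmatrix} f_3\,\Phi\;dx_1dx_2dx_3\\ f,\ a_1,\ a_2\end{bmatrix}=\ell(R/\mathfrak c(\delta))+\tau .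
\]
\end{theorem}

\subsection*{Why $\Phi$, and how the formula is used}
For a moment let $f$, $a_1,a_2,a_3$ and $b$ be polynomials with $a\cdot\nabla f=bf$, and let $q$ be a smooth point of the surface $f=0$ with $a(q)=0$. Put $B=(\partial a_i/\partial x_j)(q)$. Differentiating $a\cdot\nabla f=bf$ at $q$ gives $B^T\nabla f=b\,\nabla f$. So $B$ preserves the tangent plane $(\nabla f)^\perp$, with eigenvalues $\mu_1,\mu_2$ say, and acts on the quotient by $b$. Then $e_1=b+\mu_1+\mu_2$ and $e_2=b(\mu_1+\mu_2)+\mu_1\mu_2$, so $\Phi(q)=\mu_1\mu_2$. Thus $\Phi$ is the determinant of the linearized vector field \emph{along the surface}, written so that it makes sense at a singular point as well. If $q$ is an isolated zero of $a$ on the surface and $f_3(q)\neq0$, the residue in Theorem~\ref{thm:B}, taken at $q$, is just the multiplicity of this zero. At the singular point the multiplicity is replaced by $\ell(R/\mathfrak c(\delta))$, and $\tau$ appears as a correction.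

Now suppose $\mathfrak c(\delta)=\mathfrak m$. It will be easy to see that then $\mathfrak m_Pf_3\subset(f,a_1,a_2)P$, so only the constant term $\Phi(0)$ matters for the residue, and
\[
\Phi(0)\cdot\operatorname{Res}[f_3;f,a_1,a_2]=1+\tau\ne0
\]
because $\operatorname{char}k=0$. Hence $\Phi(0)\ne0$. If the linear part of $\delta$ were nilpotent, we would have $e_1(0)=e_2(0)=0$ and therefore $b(0)\neq0$; but then the initial form of $f$ would be an eigenvector with nonzero eigenvalue of a nilpotent map. So the linear part of $\delta$ is not nilpotent.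

\begin{example}\label{ex:brieskorn}
Let $f=x_1^p+x_2^q+x_3^r$ with $p,q,r\ge2$, and let $\Delta x_i=w_ix_i$ with $w=(qr,pr,pq)$. Take $a_i=w_ix_i$, so $b=c:=pqr$ and $\Phi=e_2(w)-c\,e_1(w)+c^2$ is constant. By Proposition~\ref{prop:14} below, $\mathfrak c(\Delta)=\mathfrak m$. No change of coordinates is needed: all that the proof of Theorem~\ref{thm:B} requires is that the three ideals \eqref{eq:gen} below are $\mathfrak m$-primary, and here they are. The Jacobian determinant of $(f,a_1,a_2)$ is $w_1w_2f_3$, so by (R3) of Section~\ref{sec:prelim} $\operatorname{Res}[f_3;f,a_1,a_2]=r/(w_1w_2)=c/(w_1w_2w_3)$, and the residue in Theorem~\ref{thm:B} is $c\,\Phi/(w_1w_2w_3)$. Expanding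
\[
(c-w_1)(c-w_2)(c-w_3)=c\,\Phi-w_1w_2w_3
\]
shows that it equals $1+(p-1)(q-1)(r-1)$. Since $f\in(x_1^{p-1},x_2^{q-1},x_3^{r-1})$, we have $\tau=(p-1)(q-1)(r-1)$, so this is the right-hand side $1+\tau$ of the index formula.
\end{example}

\subsection*{Plan} Section~\ref{sec:prelim} collects standard facts. Section~\ref{sec:pairing} introduces an alternating pairing on derivations that makes $\mathfrak c(\delta)$ computable and proves that (2), (3), (4) are equivalent. Section~\ref{sec:curve} carries out the residue computation for plane curves, where it takes a few lines. Section~\ref{sec:index} proves Theorem~\ref{thm:B}. Section~\ref{sec:45} deduces (4)$\Rightarrow$(5). Section~\ref{sec:51} constructs a grading from a non-nilpotent derivation, proves (1)$\Rightarrow$(4) and completes the proof of Theorem~\ref{thm:A}.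

\section{Preliminaries}\label{sec:prelim}

\subsection*{The singularity and its derivations}
Since $R$ is not regular, $f\in\mathfrak m_P^2$; hence $\mathfrak m/\mathfrak m^2=\mathfrak m_P/\mathfrak m_P^2$ is three-dimensional. Since $R$ is normal of dimension two, $R_p$ is regular for every prime $p\ne\mathfrak m$. Nagata's Jacobian criterion for power series rings in characteristic $0$ says that then $J\not\subset p$. So $J$ is $\mathfrak m$-primary (it lies in $\mathfrak m$ because $f\in\mathfrak m_P^2$), equivalently $(f,f_1,f_2,f_3)P$ is $\mathfrak m_P$-primary, and $\tau<\infty$. The ideal $(f,f_1,f_2,f_3)P$ does not depend on the coordinates, nor does it change when $f$ is multiplied by a unit.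

The ring $R$ is Cohen--Macaulay, being a hypersurface. We shall often use the following consequence. Let $Q(R)$ be the fraction field.
\begin{equation}\label{eq:star}
\parbox{0.86\linewidth}{If the ideal $I\subset R$ is $R$ or $\mathfrak m$-primary, $h\in Q(R)$ and $hI\subset R$, then $h\in R$.}
\end{equation}
This is trivial for $I=R$. Otherwise $I$ contains a regular sequence $u,v$; writing $h=r/u=s/v$ we get $rv=su$, so $r\in uR$ and $h\in R$.

As $D=R^3/R\nabla f$, we have
\[
L:=D^*=\operatorname{Der}_k(R)=\{a\in R^3: a\cdot\nabla f=0\},\qquad \delta\leftrightarrow a=(\delta x_1,\delta x_2,\delta x_3).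
\]
We write the same letter for a derivation and its vector whenever convenient. Being a dual, $L$ is a reflexive $R$-module. Recall that a finitely generated reflexive module $M$ over a Noetherian normal domain satisfies $M=\bigcap_{\operatorname{ht}p=1}M_p$, so a map between such modules is an isomorphism if it is one at all primes of height one. Recall also that over a normal local domain of dimension two, nonzero finitely generated reflexive modules have depth $2$.

\begin{lemma}\label{lem:mm}
Every $\delta\in L$ satisfies $\delta(\mathfrak m)\subset\mathfrak m$.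
\end{lemma}
\begin{proof}
If $\delta(x)$ is a unit for some $x\in\mathfrak m$, then $R\cong R_0[[x]]$ for a subring $R_0$ by Zariski's lemma \cite[Thm.~30.1]{Matsumura}. Since $R$ is a domain of dimension two, $R_0\cong R/xR$ is local Noetherian of dimension one. Comparing coefficients of powers of $x$ shows that $R\cap Q(R_0)=R_0$ in $Q(R)$, so $R_0$ is normal because $R$ is. Hence $R_0$ is regular, and so is $R$, a contradiction.
\end{proof}

\subsection*{Residues}
In this subsection let $P=k[[x_1,\dots,x_n]]$. For a system of parameters $u=(u_1,\dots,u_n)$ of $P$ and $h\in P$ let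
\[
\operatorname{Res}[h;u]=\operatorname{Res}[h;u_1,\dots,u_n]=\operatorname{Res}\begin{bmatrix}h\,dx_1\cdots dx_n\\u_1,\dots,u_n\end{bmatrix}\in k
\]
be the Grothendieck residue. We use three standard facts; see \cite[III \S9]{Hartshorne}, \cite[App.~A]{Conrad}, \cite{Lipman}, \cite{Kunz}.
\begin{itemize}
\item[(R1)] $\operatorname{Res}[h;u]$ is $k$-linear in $h$ and vanishes for $h\in(u)$.
\item[(R2)] If $u'=Mu$, with a matrix $M$ over $P$, is also a system of parameters, then $\operatorname{Res}[h;u]=\operatorname{Res}[\det(M)h;u']$.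
\item[(R3)] $\operatorname{Res}[\det(\partial u_i/\partial x_j);u]=\ell(P/(u))\cdot1_k$.
\end{itemize}
For polynomials $u_i$ these are statements about the local residue at the origin. The power series case of (R3) follows. Let $\mathfrak m_P^N\subset(u)$ and let the $u_i'$ be polynomials with $u_i'-u_i\in\mathfrak m_P^{N+1}\subset\mathfrak m_P(u)$. Then $u'=Mu$ with $M\equiv1$ modulo $\mathfrak m_P$, so $(u')=(u)$. By the product rule $\det(\partial u_i'/\partial x_j)\equiv\det M\cdot\det(\partial u_i/\partial x_j)$ modulo $(u)$, and (R1), (R2) transfer (R3) from $u'$ to $u$.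

The computations below rest on one manipulation, which trades one parameter for another.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $u_1,\dots,u_{n-1},p$ and $u_1,\dots,u_{n-1},q$ be systems of parameters of $P$, and let $s,t\in P$ satisfy
\[
qs+pt\in(u_1,\dots,u_{n-1}).
\]
Then $\operatorname{Res}[sg;u_1,\dots,u_{n-1},p]=-\operatorname{Res}[tg;u_1,\dots,u_{n-1},q]$ for all $g\in P$. The same holds if $p$ and $q$ stand in another common position.
\end{lemma}
\begin{proof}
A prime containing $(u_1,\dots,u_{n-1},pq)$ contains $p$ or $q$, so $u_1,\dots,u_{n-1},pq$ is a system of parameters. Applying (R2) with a diagonal matrix, then (R1), then (R2) again,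
\[
\operatorname{Res}[sg;\dots,p]=\operatorname{Res}[qsg;\dots,pq]=-\operatorname{Res}[ptg;\dots,pq]=-\operatorname{Res}[tg;\dots,q].\qedhere
\]
\end{proof}

\section{A pairing on derivations}\label{sec:pairing}

The ideal $\mathfrak c(\delta)$ is defined through all linear forms on $L$. To handle it we need to know these forms. Since $L$ has rank two, an alternating form on $L$ should provide them, and the cross product supplies one.

\begin{lemma}\label{lem:omega}
For $\theta,\theta'\in L$ there is a unique $\omega(\theta,\theta')\in R$ with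
\[
\theta\times\theta'=\omega(\theta,\theta')\,\nabla f\quad\text{in }R^3 .
\]
The form $\omega$ is alternating and $R$-bilinear, and
\[
L\to\operatorname{Hom}_R(L,R)=D^{**},\qquad\theta\mapsto\omega(\theta,\cdot),
\]
is an isomorphism. In particular $\mathfrak c(\delta)=\omega(L,\delta)$ for every $\delta\in L$.
\end{lemma}
\begin{proof}
Over $Q(R)$ the vectors $\theta,\theta'$ lie in the plane $(\nabla f)^\perp$. If they are dependent, then $\theta\times\theta'=0$; otherwise $\theta\times\theta'$ is orthogonal to the whole plane. So $\theta\times\theta'=h\nabla f$ with $h\in Q(R)$, unique since $\nabla f\neq0$. As $hJ\subset R$ and $J$ is $\mathfrak m$-primary, $h\in R$ by \eqref{eq:star}. Bilinearity and $\omega(\theta,\theta)=0$ are clear from the definition.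

Both $L$ and $D^{**}$ are reflexive, so the isomorphism may be checked at a prime $p$ of height one. Since $J\not\subset p$, some $f_i$ is a unit in $R_p$; say $f_3$, the other cases differing by a permutation of the coordinates. Then $L_p$ has the basis $(1,0,-f_1/f_3)$, $(0,1,-f_2/f_3)$, whose cross product is $(f_1/f_3,f_2/f_3,1)=f_3^{-1}\nabla f$. So in this basis $\omega$ has the matrix with off-diagonal entries $\pm f_3^{-1}$ and zero diagonal, which is invertible over $R_p$.
\end{proof}

Let $\varepsilon_1,\varepsilon_2,\varepsilon_3$ be the standard basis of $R^3$. The obvious elements of $L$ are the Hamiltonian fields $H_i=\varepsilon_i\times\nabla f$; for instance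
\[
H_1=(0,-f_3,f_2),\qquad H_2=(f_3,0,-f_1).
\]
For $\theta\in L$ we have $\theta\times(\varepsilon_i\times\nabla f)=(\theta\cdot\nabla f)\varepsilon_i-(\theta\cdot\varepsilon_i)\nabla f=-\theta_i\nabla f$, so
\begin{equation}\label{eq:omegaH}
\omega(\theta,H_i)=-\theta_i\quad(i=1,2,3),\qquad \omega(H_1,H_2)=f_3 .
\end{equation}

\begin{lemma}\label{lem:c}
Let $\theta\in L$ with vector $(\theta_1,\theta_2,\theta_3)$.
\begin{enumerate}
\item[(a)] If $\mathfrak c(\theta)$ is $R$ or $\mathfrak m$-primary, then $\omega(\theta,\cdot)$ induces an isomorphism $L/R\theta\cong\mathfrak c(\theta)$.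
\item[(b)] $\mathfrak c(\theta)\,J\subset(\theta_1,\theta_2,\theta_3)R\subset\mathfrak c(\theta)$. If $\mathfrak c(\theta)$ is $\mathfrak m$-primary, then so is $(\theta_1,\theta_2,\theta_3)R$.
\end{enumerate}
\end{lemma}
\begin{proof}
(a) The image of $\omega(\theta,\cdot)$ is $\mathfrak c(\theta)$, because $\omega$ is alternating. Its kernel consists of the $\theta'$ with $\theta\times\theta'=0$. Since $\mathfrak c(\theta)\ne0$, we have $\theta\ne0$, so these are the elements $h\theta\in L$ with $h\in Q(R)$. For such $h$ and all $\varphi\in\operatorname{Hom}_R(L,R)$ we have $h\varphi(\theta)=\varphi(h\theta)\in R$, so $h\,\mathfrak c(\theta)\subset R$ and $h\in R$ by \eqref{eq:star}. Hence the kernel is $R\theta$.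

(b) For $c=\omega(\theta',\theta)$ the components of $c\nabla f=\theta'\times\theta$ lie in $(\theta_1,\theta_2,\theta_3)R$. The second inclusion is \eqref{eq:omegaH}. If $\mathfrak c(\theta)$ is $\mathfrak m$-primary, then so is $\mathfrak c(\theta)J$, and the two inclusions give the last claim.
\end{proof}

\begin{proposition}\label{prop:234}
Conditions (2), (3), (4) of Theorem~\ref{thm:A} are equivalent.
\end{proposition}
\begin{proof}
(2)$\Rightarrow$(3): $A$ surjects onto $\mathfrak m$ by \eqref{eq:auslander}.

(3)$\Rightarrow$(4): A surjection $D^{**}\to\mathfrak m\subset R$ is an element of $D^{***}=L$, i.e.\ evaluation at some $\delta\in L$. Its image is $\mathfrak c(\delta)$.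

(4)$\Rightarrow$(2): Let $\mathfrak c(\delta)=\mathfrak m$. By Lemma~\ref{lem:c}(a) there is an exact sequence $0\to R\to L\to\mathfrak m\to0$, whose first map is $1\mapsto\delta$. By Lemma~\ref{lem:omega}, $L\cong D^{**}$. The sequence does not split, since $L$ has depth $2$ while $\mathfrak m$ has depth $1$. As $R$ is a hypersurface, $K_R\cong R$. So this is a non-split sequence \eqref{eq:auslander}, and $D^{**}\cong A$.
\end{proof}

The following example shows what a derivation with $\mathfrak c(\delta)=\mathfrak m$ may look like even when $R$ is quasi-homogeneous. It will explain a case distinction in Section~\ref{sec:51}.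

\begin{example}\label{ex:A}
Let $f=x_1x_2+x_3^r$ with $r\ge2$, and let $\delta=x_1\partial/\partial x_1-x_2\partial/\partial x_2$, so $a=(x_1,-x_2,0)$ and $a\cdot\nabla f=0$. Then $\mathfrak c(\delta)=\mathfrak m$, although the components of $a$ generate only $(x_1,x_2)R\ne\mathfrak m$, and $\delta$ has weights $(1,-1,0)$. Indeed $x_1,x_2\in\mathfrak c(\delta)$ by Lemma~\ref{lem:c}(b). The Euler derivation $E=(rx_1,rx_2,2x_3)$ satisfies
\[
E\times a=(2x_2x_3,\,2x_1x_3,\,-2rx_1x_2)=2x_3\,(x_2,x_1,rx_3^{r-1})=2x_3\nabla f ,
\]
because $x_1x_2=-x_3^r$ in $R$; so $x_3\in\mathfrak c(\delta)$. Finally $\mathfrak c(\delta)\ne R$: if $\theta\times a=\nabla f$ with $\theta\in L$, the first components give $\theta_3x_2=x_2$, so $\theta_3=1$, contrary to Lemma~\ref{lem:mm}.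
\end{example}

\section{The residue computation for plane curves}\label{sec:curve}

Before proving the index formula we show its mechanism with one variable less. This section only serves as a model; nothing later depends on it.

Let $P=k[[x_1,x_2]]$, $f\in\mathfrak m_P$ and $a_1,a_2,b\in P$ with $a_1f_1+a_2f_2=bf$. Write $a_{ij}=\partial a_i/\partial x_j$ and $e_1=a_{11}+a_{22}$, and suppose that $(f,a_1)$ and $(f,f_2)$ are systems of parameters. We claim
\begin{equation}\label{eq:curve}
\operatorname{Res}[f_2(b-e_1);f,a_1]=\ell(P/(f,a_1))-\ell(P/(f,f_2)).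
\end{equation}

\emph{Step 1: compare with a Jacobian determinant.} Differentiating $a_1f_1+a_2f_2=bf$ with respect to $x_2$ gives $a_{12}f_1+a_{22}f_2\equiv bf_2-a_1f_{12}-a_2f_{22}$ modulo $f$. Eliminating $f_2a_{22}$,
\[
f_2(b-e_1)\equiv (f_1a_{12}-f_2a_{11})+a_1f_{12}+a_2f_{22}\pmod f .
\]
The bracket is the Jacobian determinant of $(f,a_1)$, and $a_1f_{12}$ does not matter. By (R1) and (R3) the left side of \eqref{eq:curve} is $\ell(P/(f,a_1))+\operatorname{Res}[a_2f_{22};f,a_1]$. If $f_2$ were a unit, we would have $a_2\in(f,a_1)$ and the computation would stop here. The error term $\operatorname{Res}[a_2f_{22};f,a_1]$ is the contribution of the singular point.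

\emph{Step 2: exchange.} Since $f_2a_2+a_1f_1\in(f)$, Lemma~\ref{lem:exchange} replaces the parameter $a_1$ by $f_2$:
\[
\operatorname{Res}[a_2f_{22};f,a_1]=-\operatorname{Res}[f_1f_{22};f,f_2].
\]
Modulo $f_2$, the product $f_1f_{22}$ is congruent to the Jacobian determinant $f_1f_{22}-f_2f_{12}$ of $(f,f_2)$, so by (R3) the right side is $-\ell(P/(f,f_2))$. This proves \eqref{eq:curve}.

For $f=x_1^p+x_2^q$ with $p,q\ge2$ and $a=(qx_1,px_2)$, both sides are $p+q-pq$. On the left $b-e_1=pq-p-q$, and the Jacobian determinant of $(f,a_1)$ is $-qf_2$, so $\operatorname{Res}[f_2;f,a_1]=-\frac1q\,\ell(P/(f,x_1))=-1$. On the right we have $q-p(q-1)$.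

If $\mathfrak m_Pf_2\subset(f,a_1)$ and the right side of \eqref{eq:curve} is nonzero, then \eqref{eq:curve} forces $b(0)-e_1(0)\ne0$. This is how we shall use the surface version. For surfaces, Step 1 produces the Jacobian determinant of $(f,a_1,a_2)$, and two exchanges, $a_2$ by $f_3$ and then $a_1$ by $f_2$, lead to the sequence $(f,f_2,f_3)$, in which $\delta$ no longer appears. What is left is to recognize the alternating sum of three lengths.

\section{The index formula}\label{sec:index}

In this section $\delta\in L$ is a derivation with $\mathfrak c(\delta)$ $\mathfrak m$-primary, and $a=(\delta x_1,\delta x_2,\delta x_3)$. By Lemma~\ref{lem:mm} the components of $a$ lie in $\mathfrak m$.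

\subsection*{Coordinates}
All sequences just mentioned must be systems of parameters.

\begin{lemma}\label{lem:coord}
After a linear change of coordinates, the ideals
\begin{equation}\label{eq:gen}
(a_1,a_2)R,\qquad(a_1,f_3)R,\qquad(f_2,f_3)R
\end{equation}
are $\mathfrak m$-primary.
\end{lemma}
\begin{proof}
Let $G\in GL_3(k)$ have rows $g_1,g_2,g_3$, and let $h_1,h_2,h_3$ be the dual basis, i.e.\ $h_i\cdot g_j=1$ for $i=j$ and $0$ otherwise. In the coordinates $x'=Gx$, the derivation and the gradient have components
\[
a_i'=g_i\cdot a,\qquad f_i'=h_i\cdot\nabla f .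
\]
So vectors $a$ and gradients transform dually, and we must choose $g_1$, $h_3\in g_1^\perp$ and $g_2\in h_3^\perp$ in a compatible way.

For a prime $p$ of height one put
\[
S_p=\{g\in k^3:g\cdot a\in p\},\qquad N_p=\{h\in k^3:h\cdot\nabla f\in p\}.
\]
These are proper subspaces, since $(a_1,a_2,a_3)R$ (by Lemma~\ref{lem:c}(b)) and $J$ are $\mathfrak m$-primary. So are $S_0=\{g:g\cdot a=0\}$ and $N_0=\{h:h\cdot\nabla f=0\}$. As $k$ is infinite, a vector space is not a finite union of proper subspaces. Also, all $g\cdot a$ and $h\cdot\nabla f$ lie in $\mathfrak m$, and a nonzero element of $\mathfrak m$ has finitely many minimal primes, all of height one.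

\emph{Choice of $g_1$.} Choose $h\notin N_0$ with $h^\perp\not\subset S_0$; the second condition excludes at most a line. Choose $h'$ outside $kh$, outside $N_p$ for all $p$ minimal over $h\cdot\nabla f$, and such that $g_1:=h\times h'\notin S_0$. The last condition excludes a subspace that is proper because $h\times k^3=h^\perp\not\subset S_0$. Then $g_1\cdot a\ne0$ and $g_1^\perp=\langle h,h'\rangle$. The ideal generated by all $v\cdot\nabla f$ with $v\in g_1^\perp$ is $(h\cdot\nabla f,h'\cdot\nabla f)R$, which is $\mathfrak m$-primary.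

\emph{Choice of $h_3$.} Let $p$ run through the primes minimal over $g_1\cdot a$. By what was just said, $g_1^\perp\not\subset N_p$. So there is $h_3\in g_1^\perp$ with $h_3\cdot\nabla f\notin p$ for all these $p$, and $(g_1\cdot a,h_3\cdot\nabla f)R$ is $\mathfrak m$-primary.

\emph{Choice of $g_2$.} For the same $p$ we claim $h_3^\perp\not\subset S_p$. Otherwise $g\cdot a\in p$ for all $g\in h_3^\perp$, which means $a\equiv\psi h_3$ modulo $p$ with $\psi\in R/p$, and $\psi\ne0$ by Lemma~\ref{lem:c}(b). From $0=a\cdot\nabla f\equiv\psi\,h_3\cdot\nabla f$ we get $h_3\cdot\nabla f\in p$, contrary to the choice of $h_3$. So there is $g_2\in h_3^\perp$ with $g_2\cdot a\notin p$ for all these $p$, and $(g_1\cdot a,g_2\cdot a)R$ is $\mathfrak m$-primary. Since $0\ne g_1\in S_p$ and $g_2\notin S_p$, the vectors $g_1,g_2$ are independent, and both lie in $h_3^\perp$.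

Finally take $g_3$ with $h_3\cdot g_3=1$. Then $g_1,g_2,g_3$ is a basis of $k^3$ whose third dual vector is $h_3$, and its second and third dual vectors span $g_1^\perp$. So $(f_2',f_3')R$ is the $\mathfrak m$-primary ideal found in the choice of $g_1$.
\end{proof}

The ideal $\mathfrak c(\delta)$, the number $\tau$ and the action of $\delta$ on $\mathfrak m/\mathfrak m^2$ do not depend on coordinates. From now on \eqref{eq:gen} holds.

\subsection*{The alternating sum of lengths}

\begin{lemma}\label{lem:length}
$\displaystyle\ell(R/\mathfrak c(\delta))+\tau=\ell(R/(a_1,a_2))-\ell(R/(a_1,f_3))+\ell(R/(f_2,f_3)).$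
\end{lemma}
\begin{proof}
The idea is to compute the length of $L/(R\delta+RH_1+RH_2)$ in two ways, using $\omega(\delta,\cdot)$ and $\omega(H_1,\cdot)$.

By \eqref{eq:omegaH}, $\mathfrak c(H_1)=\{\theta_1:\theta\in L\}$. An element $r\in R$ is the first component of some $\theta\in L$ exactly when $rf_1\in(f_2,f_3)R$, so $\mathfrak c(H_1)=\big((f_2,f_3)R:f_1\big)$. Multiplication by $f_1$ gives $R/\mathfrak c(H_1)\cong J/(f_2,f_3)R$, hence
\[
\ell(R/\mathfrak c(H_1))=\ell(R/(f_2,f_3))-\tau .
\]
Moreover $\mathfrak c(H_1)\supset(f_2,f_3)R$ is $R$ or $\mathfrak m$-primary, so Lemma~\ref{lem:c}(a) applies to $H_1$ as well as to $\delta$. The isomorphism $L/R\delta\cong\mathfrak c(\delta)$ given by $\omega(\delta,\cdot)$ maps the classes of $H_1,H_2$ to $-a_1,-a_2$, and the isomorphism $L/RH_1\cong\mathfrak c(H_1)$ given by $\omega(H_1,\cdot)$ maps the classes of $\delta,H_2$ to $a_1,f_3$. Therefore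
\[
\mathfrak c(\delta)/(a_1,a_2)R\;\cong\;L/(R\delta+RH_1+RH_2)\;\cong\;\mathfrak c(H_1)/(a_1,f_3)R .
\]
Taking lengths,
\[
\ell(R/(a_1,a_2))-\ell(R/\mathfrak c(\delta))=\ell(R/(a_1,f_3))-\ell(R/(f_2,f_3))+\tau ,
\]
which is the assertion.
\end{proof}

\subsection*{The residue}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We use coordinates in which the ideals \eqref{eq:gen} are $\mathfrak m$-primary, and now write $a_i\in P$ for lifts of the components of $a$; then $\sum_ia_if_i=bf$ with $b\in P$. Put $a_{ij}=\partial a_i/\partial x_j$ and $\sigma_j=\sum_ia_if_{ij}$. Differentiating with respect to $x_j$,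
\begin{equation}\label{eq:Dj}
a_{1j}f_1+a_{2j}f_2+a_{3j}f_3\equiv bf_j-\sigma_j\pmod f,\qquad j=1,2,3.
\end{equation}
By \eqref{eq:gen}, the sequences $(f,a_1,a_2)$, $(f,a_1,f_3)$, $(f,f_2,f_3)$ are systems of parameters of $P$. Let
\[
D_1=\det(\nabla f,\nabla a_1,\nabla a_2),\quad D_2=\det(\nabla f,\nabla a_1,\nabla f_3),\quad D_3=\det(\nabla f,\nabla f_2,\nabla f_3)
\]
be their Jacobian determinants (the gradients being the rows).

\medskip
\emph{Step 1: $f_3\Phi$ and $D_1$.} We have
\[
f_3e_2=f_3(a_{11}a_{22}-a_{12}a_{21})+a_{11}(f_3a_{33})-a_{13}(f_3a_{31})+a_{22}(f_3a_{33})-a_{23}(f_3a_{32}).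
\]
Insert $f_3a_{3j}\equiv bf_j-f_1a_{1j}-f_2a_{2j}-\sigma_j$ from \eqref{eq:Dj}. The terms containing neither $b$ nor any $\sigma_j$ are
\begin{multline*}
f_3(a_{11}a_{22}-a_{12}a_{21})-a_{11}(f_1a_{13}+f_2a_{23})+a_{13}(f_1a_{11}+f_2a_{21})\\
-a_{22}(f_1a_{13}+f_2a_{23})+a_{23}(f_1a_{12}+f_2a_{22}).
\end{multline*}
Here the terms $\pm a_{11}a_{13}f_1$ and $\pm a_{22}a_{23}f_2$ cancel, and what remains is
\[
f_1(a_{12}a_{23}-a_{13}a_{22})-f_2(a_{11}a_{23}-a_{13}a_{21})+f_3(a_{11}a_{22}-a_{12}a_{21})=D_1 .
\]
Hence, modulo $f$,
\[
f_3e_2\equiv D_1+b\big[(a_{11}+a_{22})f_3-a_{13}f_1-a_{23}f_2\big]-(a_{11}+a_{22})\sigma_3+a_{13}\sigma_1+a_{23}\sigma_2 .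
\]
Similarly \eqref{eq:Dj} for $j=3$ gives
\[
f_3e_1\equiv\big[(a_{11}+a_{22})f_3-a_{13}f_1-a_{23}f_2\big]+bf_3-\sigma_3 .
\]
In $f_3\Phi=f_3e_2-bf_3e_1+b^2f_3$ the brackets and the terms $b^2f_3$ cancel:
\[
f_3\Phi\equiv D_1+(b-a_{11}-a_{22})\sigma_3+a_{13}\sigma_1+a_{23}\sigma_2\pmod f .
\]
Since $\sigma_j\equiv a_3f_{3j}$ modulo $(a_1,a_2)$, we obtain
\[
f_3\Phi\equiv D_1+a_3G\pmod{(f,a_1,a_2)},\qquad G=(b-a_{11}-a_{22})f_{33}+a_{13}f_{13}+a_{23}f_{23}.
\]
By (R1) and (R3),
\begin{equation}\label{eq:s1}
\operatorname{Res}[f_3\Phi;f,a_1,a_2]=\ell(P/(f,a_1,a_2))+\operatorname{Res}[a_3G;f,a_1,a_2].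
\end{equation}

\emph{Step 2: exchange $a_2$ for $f_3$.} As $f_3a_3+a_2f_2\in(f,a_1)$, Lemma~\ref{lem:exchange} gives
\[
\operatorname{Res}[a_3G;f,a_1,a_2]=-\operatorname{Res}[f_2G;f,a_1,f_3].
\]
We compute $f_2G$ modulo $(f,a_1,f_3)$. There $\sigma_j\equiv a_2f_{2j}+a_3f_{3j}$, and \eqref{eq:Dj} for $j=2$ and $j=3$ reads
\[
f_2(b-a_{22})\equiv f_1a_{12}+a_2f_{22}+a_3f_{23},\qquad f_2a_{23}\equiv-f_1a_{13}-a_2f_{23}-a_3f_{33}.
\]
Substituting into $f_2G=f_2(b-a_{22})f_{33}-f_2a_{11}f_{33}+f_2a_{13}f_{13}+f_2a_{23}f_{23}$, the two terms $\pm a_3f_{23}f_{33}$ cancel and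
\[
f_2G\equiv f_{33}(f_1a_{12}-f_2a_{11})+a_{13}(f_2f_{13}-f_1f_{23})+a_2h,\qquad h=f_{22}f_{33}-f_{23}^2 .
\]
Modulo $f_3$ we have $D_2\equiv f_1(a_{12}f_{33}-a_{13}f_{23})-f_2(a_{11}f_{33}-a_{13}f_{13})$. So $f_2G\equiv D_2+a_2h$, and (R1), (R3) yield
\begin{equation}\label{eq:s2}
\operatorname{Res}[a_3G;f,a_1,a_2]=-\ell(P/(f,a_1,f_3))-\operatorname{Res}[a_2h;f,a_1,f_3].
\end{equation}

\emph{Step 3: exchange $a_1$ for $f_2$.} As $f_2a_2+a_1f_1\in(f,f_3)$, Lemma~\ref{lem:exchange} gives
\[
\operatorname{Res}[a_2h;f,a_1,f_3]=-\operatorname{Res}[f_1h;f,f_2,f_3].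
\]
Modulo $(f_2,f_3)$ only the first term of the expansion of $D_3$ along its first row survives, and it is $f_1h$. So the right side is $-\ell(P/(f,f_2,f_3))$.

\medskip
Inserting this into \eqref{eq:s2} and then into \eqref{eq:s1},
\[
\operatorname{Res}[f_3\Phi;f,a_1,a_2]=\ell(P/(f,a_1,a_2))-\ell(P/(f,a_1,f_3))+\ell(P/(f,f_2,f_3)).
\]
By Lemma~\ref{lem:length} this is $\ell(R/\mathfrak c(\delta))+\tau$.
\end{proof}

\section{A surjection onto $\mathfrak m$ gives a non-nilpotent derivation}\label{sec:45}

\begin{proposition}\label{prop:45}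
If $\mathfrak c(\delta)=\mathfrak m$, then $\delta$ is not nilpotent on $\mathfrak m/\mathfrak m^2$. In particular (4)$\Rightarrow$(5).
\end{proposition}
\begin{proof}
Use coordinates and notation as in Theorem~\ref{thm:B}. Every $c\in\mathfrak m=\mathfrak c(\delta)$ has the form $\omega(\theta,\delta)$, i.e.\ $c\nabla f=\theta\times a$ in $R^3$. The third components give $cf_3=\theta_1a_2-\theta_2a_1\in(a_1,a_2)R$. Hence $\mathfrak m_Pf_3\subset(f,a_1,a_2)P$, so $f_3\Phi\equiv\Phi(0)f_3$ modulo $(f,a_1,a_2)$, and Theorem~\ref{thm:B} yields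
\[
\Phi(0)\cdot\operatorname{Res}[f_3;f,a_1,a_2]=\operatorname{Res}[f_3\Phi;f,a_1,a_2]=1+\tau .
\]
Since $\operatorname{char}k=0$, the right side is nonzero in $k$. Hence $\Phi(0)\neq0$.

Suppose $\delta$ is nilpotent on $\mathfrak m/\mathfrak m^2$, i.e.\ the matrix $A_0=(a_{ij}(0))$, with $a_{ij}=\partial a_i/\partial x_j$, is nilpotent. Then $e_1(0)=e_2(0)=0$, so $b(0)^2=\Phi(0)\ne0$. Let $f_d$ be the initial form of $f$, of degree $d$. By Lemma~\ref{lem:mm}, $a_i\in\mathfrak m_P$. So the part of degree $d$ of $\sum a_if_i=bf$ is
\[
\sum_{i,j}a_{ij}(0)\,x_j\,\frac{\partial f_d}{\partial x_i}=b(0)f_d ,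
\]
that is, $f_d$ is an eigenvector with eigenvalue $b(0)$ of the linear vector field defined by $A_0$. A linear vector field that is nilpotent on linear forms is nilpotent on forms of degree $d$, since these are spanned by products of $d$ linear forms and it acts by the Leibniz rule. So $b(0)=0$, a contradiction.
\end{proof}

\section{A non-nilpotent derivation gives a grading}\label{sec:51}

It remains to prove (5)$\Rightarrow$(1), and also (1)$\Rightarrow$(4). Given $\delta$ as in (5), we take its semisimple part, diagonalize it in suitable coordinates of $P$, make $f$ an eigenvector, and show that the resulting weights can be taken to be positive integers. Except for the last point the argument is formal. For positivity we need that the singularity is isolated, and the singularities of Example~\ref{ex:A} must be set aside, since there the weights of $\delta$ may well be $(1,-1,0)$.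

\subsection*{Diagonalization}

\begin{lemma}\label{lem:diag}
Let $\delta\in L$. There is $\delta_s\in L$ whose action on $\mathfrak m/\mathfrak m^2$ is the semisimple part of the action of $\delta$, such that every basis of $\mathfrak m/\mathfrak m^2=\mathfrak m_P/\mathfrak m_P^2$ consisting of eigenvectors of $\delta_s$ lifts to a regular system of parameters $X_1,X_2,X_3$ of $P$ with $\delta_sX_i=w_iX_i$ in $R$ for some $w_i\in k$.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:mm}, $\delta$ induces a derivation of each finite-dimensional algebra $R/\mathfrak m^j$. The semisimple part of a derivation of a finite-dimensional algebra is again a derivation \cite[Lemma~4.2B]{Humphreys}. Semisimple parts are compatible with passage to stable subspaces and to quotients by them, so these derivations define $\delta_s\in\operatorname{Der}_k(R)$ in the limit over $j$, and $\delta_s$ acts on $\mathfrak m/\mathfrak m^2$ as claimed. Since $\delta_s$ is semisimple on $\mathfrak m/\mathfrak m^{j+1}$, its eigenspaces there map onto those on $\mathfrak m/\mathfrak m^j$. So every eigenvector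 in $\mathfrak m/\mathfrak m^2$ lifts step by step to an eigenvector in $\mathfrak m$. Lift an eigenbasis to eigenvectors in $\mathfrak m$, and these to $X_i\in\mathfrak m_P$. The classes of the $X_i$ form a basis of $\mathfrak m_P/\mathfrak m_P^2$, so the $X_i$ are a regular system of parameters.
\end{proof}

For $w\in k^3$ and coordinates $X_1,X_2,X_3$ put $D_w=\sum w_iX_i\,\partial/\partial X_i$, a derivation of $P$. The monomial $X^\alpha$ is an eigenvector of $D_w$ of \emph{weight} $\sum w_i\alpha_i$.

\begin{lemma}\label{lem:eigen}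
Let $\delta\in L$ and let $X_1,X_2,X_3$ be coordinates of $P$ with $\delta X_i=w_iX_i$ in $R$, $w_i\in k$. Let $f_d$ be the initial form of $f$ in these coordinates. Then $D_wf_d=cf_d$ for some $c\in k$. After multiplying $f$ by a unit, without changing $f_d$, we have $D_wf=cf$; that is, all monomials occurring in $f$ have weight $c$.
\end{lemma}
\begin{proof}
Let $\pi:P\to R$ be the projection. The derivations $\pi D_w$ and $\delta\pi$ from $P$ to $R$ agree on the $X_i$, hence are equal. So $\pi(D_wf)=\delta(\pi f)=0$, and $D_wf=hf$ with $h\in P$. Comparing terms of degree $d$ gives $D_wf_d=cf_d$ with $c=h(0)$.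

Let $\pi_c:P\to P$ be the projection onto the closed span of the monomials of weight $c$. The ideal $fP$ is stable under $D_w$. So, for every $N$, its image in $P/\mathfrak m_P^N$, on which $D_w$ is semisimple, is the sum of its weight components and thus is stable under $\pi_c$. Hence $\pi_c(f)\in\bigcap_N(fP+\mathfrak m_P^N)=fP$ by Krull's theorem. All monomials of $f_d$ have weight $c$, so $\pi_c(f)$ also has initial form $f_d$, and therefore $\pi_c(f)=uf$ with $u(0)=1$. Replace $f$ by $\pi_c(f)$.
\end{proof}

\subsection*{Quasi-homogeneous rings satisfy (4)}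

\begin{proposition}\label{prop:14}
If $\Delta$ is an Euler derivation of $R$, then $\mathfrak c(\Delta)=\mathfrak m$. In particular (1)$\Rightarrow$(4).
\end{proposition}
\begin{proof}
Three of the given generators of $\mathfrak m$ form a basis of $\mathfrak m/\mathfrak m^2$. Lifting them to $P$ we get coordinates $x_1,x_2,x_3$ with $\Delta x_i=w_ix_i$ in $R$ and $w_i>0$. By Lemma~\ref{lem:eigen} we may assume that $f$ is weighted homogeneous of some weight $c$, and $c>0$ because all $w_i>0$. (Neither $R$ nor $\mathfrak c(\Delta)$ changes when $f$ is multiplied by a unit, and the results of Section~\ref{sec:pairing} hold for the new $f$ and these coordinates.) With $a=(w_1x_1,w_2x_2,w_3x_3)$ this says $a\cdot\nabla f=cf$ in $P$. By Lemma~\ref{lem:c}(b), $\mathfrak c(\Delta)\supset\mathfrak m$. Conversely, let $r\in\mathfrak c(\Delta)$, say $r\nabla f=\theta\times a$ in $R^3$. Lifting to $P$, we have $r\nabla f=\theta\times a+fv$ with $v\in P^3$. The scalar product with $a$ gives $rcf=f\,(a\cdot v)$, so $r=c^{-1}(a\cdot v)\in\mathfrak m_P$.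
\end{proof}

\subsection*{Positive weights}

\begin{proposition}\label{prop:51}
If some $\delta\in L$ is not nilpotent on $\mathfrak m/\mathfrak m^2$, then $R$ is quasi-homogeneous.
\end{proposition}
\begin{proof}
Let $d\ge2$ be the order of $f$ and $f_d$ its initial form.

\emph{The case of quadratic rank at least two.} Suppose $d=2$ and the quadratic form $f_d$ has rank at least $2$. By the formal splitting lemma, $f$ becomes $X_1X_2+g(X_3)$ in suitable coordinates, with $g\in X_3^2k[[X_3]]$. If $g=0$, then $f$ and its partial derivatives would vanish on the $X_3$-axis, although they generate an $\mathfrak m_P$-primary ideal. So $g=X_3^ru$ with $r\ge2$ and $u$ a unit, and absorbing an $r$-th root of $u$ into $X_3$ we get $f=X_1X_2+X_3^r$, which is weighted homogeneous for the weights $(r,r,2)$. Hence $R$ is quasi-homogeneous.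

From now on either $d\ge3$, or $d=2$ and $f_d$ is a constant times $\lambda^2$ for a linear form $\lambda$.

\emph{Choice of coordinates.} Choose $\delta_s$ as in Lemma~\ref{lem:diag}. It is nonzero on $\mathfrak m/\mathfrak m^2$, since $\delta$ is not nilpotent there. Lift an eigenbasis to coordinates $X_i$ with $\delta_sX_i=w_iX_i$; then $w\ne0$, and $D_wf_d=cf_d$ by Lemma~\ref{lem:eigen}. If $d=2$, this says $2\lambda D_w\lambda=c\lambda^2$, so $\lambda$, viewed in $\mathfrak m/\mathfrak m^2$, is an eigenvector of $\delta_s$ with eigenvalue $c/2$. In this case we start again with an eigenbasis containing $\lambda$ as its first element. Then $f_d$ is a constant times $X_1^2$, and $c=2w_1$. By Lemma~\ref{lem:eigen} we may assume that all monomials $X^\alpha$ of $f$ satisfy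
\[
\sum w_i\alpha_i=c .
\]
These equations are preserved by applying a $\mathbb Q$-linear map $k\to\mathbb Q$ to $w_1,w_2,w_3,c$. Choosing one that does not kill all $w_i$ and clearing denominators, we may assume $w\in\mathbb Z^3\setminus\{0\}$ and $c\in\mathbb Z$. Replacing $(w,c)$ by $(-w,-c)$ if necessary, we may also assume $c\ge0$. If $d=2$, we still have $w_1=c/2$, because $X_1^2$ occurs in $f$.

\emph{Monomials forced by isolatedness.} Fix $i$. The ideal generated by $f$ and its partial derivatives is $\mathfrak m_P$-primary, so it is not contained in the prime ideal generated by the $X_j$ with $j\neq i$. Hence a power of $X_i$ occurs in $f$ or in some $\partial f/\partial X_j$. In either case there are $j(i)\in\{1,2,3\}$ and $n_i\ge0$ such that $X_i^{n_i}X_{j(i)}$ occurs in $f$. Its degree is at least $d$, so $n_i\ge d-1$, and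
\begin{equation}\label{eq:weights}
n_iw_i+w_{j(i)}=c .
\end{equation}
If $d\ge3$, then $n_i\ge2$ for all $i$. If $d=2$, the only quadratic monomial of $f$ is $X_1^2$, so $X_i^{n_i}X_{j(i)}$ has degree at least $3$ for $i=2,3$; thus $n_2,n_3\ge2$, while $w_1=c/2$. The bound $n_i\ge2$ is what fails for $X_1X_2+X_3^r$.

\emph{We have $c>0$.} Suppose $c=0$, and choose $i$ with $|w_i|$ maximal; then $w_i\ne0$. If $d=2$, then $w_1=0$, so $i\ne1$. In all cases $n_i\ge2$, and \eqref{eq:weights} gives $|w_{j(i)}|=n_i|w_i|\ge2|w_i|>|w_i|$, contradicting maximality.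

\emph{All $w_i$ are positive.} Suppose that $w_i$ is minimal among the weights and $w_i\le0$. If $d=2$, then $w_1=c/2>0$, so $i\ne1$. Hence $n_i\ge2$, and for $j=j(i)$
\[
w_j=c+n_i|w_i|\ge c+2|w_i| .
\]
If $d=2$, then $j\ne1$ since $w_1=c/2<c\le w_j$. So $n_j\ge2$ in all cases, and for $l=j(j)$, i.e.\ the index attached to $j$,
\[
w_l=c-n_jw_j\le c-2(c+2|w_i|)=-c-4|w_i|<-|w_i|=w_i ,
\]
contradicting minimality.

So $f$ is weighted homogeneous of weight $c$ with positive integer weights $w_i$. It is therefore a polynomial, $R$ is the completion of the positively graded ring $k[X_1,X_2,X_3]/(f)$, and $\Delta X_i=w_iX_i$ is an Euler derivation.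
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Conditions (2), (3), (4) are equivalent by Proposition~\ref{prop:234}. Furthermore (4)$\Rightarrow$(5) is Proposition~\ref{prop:45}, (5)$\Rightarrow$(1) is Proposition~\ref{prop:51}, and (1)$\Rightarrow$(4) is Proposition~\ref{prop:14}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{RIMS}
Publ. RIMS, Kyoto Univ. \textbf{30} (1994), 1009--1038,
\url{https://ems.press/content/serial-article-files/40544?nt=1}.

\bibitem{Conrad}
Conrad, LNM 1750, App.~A.

\bibitem{Hartshorne}
Hartshorne, \emph{Residues and Duality}, III \S9.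

\bibitem{Humphreys}
Humphreys, \emph{Introduction to Lie Algebras}, Lemma~4.2B.

\bibitem{Kunz}
Kunz, AMS Univ. Lect. Ser. 47.

\bibitem{Lipman}
Lipman, Contemp. Math. 61.

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}, Thm.~30.1.

\end{thebibliography}

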